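# A normal, separable, Čech-complete Moore space that is consistently not Scott-domain-representable

## 1. Columns over the binary tree: a centered family with no common point

Write $2^{<\omega}$ for the set of finite strings of zeros and ones, $|t|$ for the length of a string $t$, and $2^\omega$ for the set of infinite strings with its usual topology, whose basic open sets are $[t]=\{x\in 2^\omega: t\subset x\}$. For $x\in2^\omega$ let $x|m$ be the initial segment of length $m$. For $x\neq y$ in $2^\omega$ put $\Delta(x,y)=\min\{d: x(d)\ne y(d)\}$, so that $x|m=y|m$ exactly when $m\le\Delta(x,y)$.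

Over each node $t$ of the binary tree we erect a column of isolated points $(t,0),(t,1),(t,2),\dots$. The countable set of all these points is $Q=2^{<\omega}\times\omega$, and we call $|t|$ the *level* of $(t,i)$. We now add some points at infinity, one for each of the branches
$$z=000\cdots,\qquad x_k=0^k1000\cdots\quad(k\in\omega).$$
Let $E=\{z\}\cup\{x_k:k\in\omega\}$. A neighborhood of a branch $x\in E$ follows the branch from some level on, and on the column over $x|m$ it contains the points from a prescribed height $r_x(m)$ upward:
$$U_n(x)=\{x\}\cup\{(x|m,i): m\ge n,\ i\ge r_x(m)\}.$$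
In this example let $r_z(m)=0$ and $r_{x_k}(m)=k$ for all $m$. So the column segments of $x_k$ start at height $k$.

Let us intersect. If $k<l$, then $x_k$ and $x_l$ share the nodes $0^m$ with $m\le k$ and no others, so $U_0(x_k)\cap U_0(x_l)=\{(0^m,i): m\le k,\ i\ge l\}$. Any finitely many of the sets $U_0(x_k)$ meet: the points $(\emptyset,i)$ with $i$ large lie in all of them. Infinitely many do not: a common point would have to be some $(t,i)$ with $i\ge k$ for every $k$. So $\{U_0(x_k):k\in\omega\}$ is a *centered* family (nonempty, and every nonempty finite subfamily has a common point) whose total intersection is empty. Shrinking all neighborhoods by the same amount does not help: for each $m$ the family $\{U_m(x_k):k\ge m\}$ is centered, because $(0^m,i)$ lies in any finitely many of its members for large $i$, and it has empty intersection for the same reason as before.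

In this example one can repair the base. Use all $U_n(z)$ and all singletons $\{q\}$, $q\in Q$, but use $U_n(x_k)$ only for $n>k$. We have $\Delta(x_k,x_l)=k$ for $k<l$ and $\Delta(x_k,z)=k$, and two neighborhoods $U_a(x),U_b(y)$ of different branches can meet only at levels between $\max(a,b)$ and $\Delta(x,y)$. Hence in the new base, neighborhoods of different branches are disjoint. A centered family from the new base either contains a singleton $\{q\}$, and then $q$ is in every member, or consists of neighborhoods of one and the same branch, and then that branch is in every member. So every centered subfamily of the new base has a common point.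

Can such a repair always be made, when there are uncountably many branches and the heights $r_x$ are arbitrary? Having a base with this intersection property is, for these spaces, the same as being the space of maximal elements of a Scott domain; this will come out of Sections 5 and 6. Let us say what that means and ask the question for a natural class of spaces.

## 2. Scott domains, Moore spaces, Čech-completeness

**Definition (domains).** A *dcpo* is a partially ordered set $(P,\sqsubseteq)$ in which every directed subset has a supremum (directed sets are nonempty). For $p,q\in P$ write $p\ll q$, read "$p$ is way below $q$", if whenever $D\subseteq P$ is directed with $q\sqsubseteq\sup D$, there is $d\in D$ with $p\sqsubseteq d$. Put $\Downarrow(q)=\{p\in P:p\ll q\}$. The dcpo is *continuous* if for every $q$ the set $\Downarrow(q)$ is directed with supremum $q$. A *Scott domain* is a continuous dcpo in which any two elements having a common upper bound have a supremum. The *Scott topology* consists of the upward closed sets $U$ such that whenever $D$ is directed and $\sup D\in U$, then $D\cap U\ne\emptyset$.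

Two facts follow at once from the definition: $p\ll q$ implies $p\sqsubseteq q$ (take $D=\{q\}$), and $p\sqsubseteq p'\ll q'\sqsubseteq q$ implies $p\ll q$.

**Example.** Let $P=2^{<\omega}\cup2^\omega$, ordered by extension of strings. A directed set is a chain and its supremum is its union. If $p$ is finite and $p\sqsubseteq q\sqsubseteq \sup D$, then $p$ is already an initial segment of some $d\in D$; so $p\ll q$ for every finite $p\sqsubseteq q$. If $p$ is infinite and $p\sqsubseteq q$, then $p=q=\sup_n p|n$ while no $p|n$ is above $p$; so an infinite string is way below nothing. Thus $\Downarrow(q)$ is the set of finite initial segments of $q$, which is directed with supremum $q$. Two strings with a common extension are comparable, so $P$ is a Scott domain. Its maximal elements are the points of $2^\omega$. For finite $s$ the set $\{q:s\sqsubseteq q\}$ is Scott open; and if $U$ is Scott open and $x\in U\cap 2^\omega$, then some $x|n\in U$, so $[x|n]\subseteq U$. Hence the relative Scott topology on $\max(P)$ is the usual topology of $2^\omega$.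

**Definition (SDR).** A space $X$ is *Scott-domain-representable*, abbreviated SDR, if it is homeomorphic to the set $\max(P)$ of maximal elements of some Scott domain $P$ with the relative Scott topology.

**Definition (Moore space).** For a family $\mathcal G$ of sets let $\mathrm{St}(x,\mathcal G)=\bigcup\{G\in\mathcal G:x\in G\}$. A *development* of $X$ is a sequence $(\mathcal G_n)$ of open covers such that for every $x$ the sets $\mathrm{St}(x,\mathcal G_n)$ form a neighborhood base at $x$. A *Moore space* is a regular ($T_1$ included) space with a development.

In a metric space the covers by balls of radius $2^{-n}$ form a development, so every metric space is a Moore space.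

**Definition (Čech-complete).** A Tychonoff space is *Čech-complete* if it is a $G_\delta$-subset of its Stone–Čech compactification. For example, a locally compact Hausdorff space is open in its compactification, hence Čech-complete.

**Question.** In ZFC, is it true that every normal, separable Čech-complete Moore space must be Scott-domain-representable?

The question comes from "Domain Representability and the Choquet Game in Moore and BCO-spaces" (http://www.math.wm.edu/~lutzer/drafts/ScottTopologyBCO.pdf). The answer is no, and it cannot be turned into an outright refutation either.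

**Theorem A.** If ZFC is consistent, so is ZFC + "there is a normal, separable Čech-complete Moore space that is not Scott-domain-representable." Hence, if ZFC is consistent, ZFC does not prove that every normal, separable Čech-complete Moore space is SDR.

**Theorem B.** If $2^{\aleph_0}<2^{\aleph_1}$ (for example under CH), every normal, separable Čech-complete Moore space is Polish, hence SDR. So the statement in the Question is independent of ZFC (the consistency of ZFC being assumed).

A third theorem, Theorem C in Section 6, decides exactly which of the column spaces are normal and which are SDR. We begin with Theorem B, because it shows where a counterexample must be sought.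

## 3. The case $2^{\aleph_0}<2^{\aleph_1}$

**Lemma 1 (Jones' lemma).** If $D$ is a closed discrete subset of a normal separable space $X$, then $2^{|D|}\le2^{\aleph_0}$.

*Proof.* Let $S$ be a countable dense set. For $A\subseteq D$ the sets $A$ and $D\setminus A$ are disjoint and closed, so by normality there is an open $U_A\supseteq A$ with $\overline{U_A}\cap(D\setminus A)=\emptyset$. Since $S$ is dense, $\overline{U_A\cap S}=\overline{U_A}$, so $A=D\cap\overline{U_A\cap S}$. Hence $A\mapsto U_A\cap S$ is an injection into the subsets of $S$. $\square$

*Proof of Theorem B.* Assume $2^{\aleph_0}<2^{\aleph_1}$ and let $X$ be a normal, separable Čech-complete Moore space with development $(\mathcal G_n)$.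

**Step 1: closed discrete sets are countable.** This is where the cardinal hypothesis enters. If $D$ were closed discrete and uncountable, Lemma 1 would give $2^{\aleph_1}\le2^{|D|}\le2^{\aleph_0}$, a contradiction.

**Step 2: $X$ is Lindelöf.** This turns Step 1 into a covering property. Let $\mathcal U$ be an open cover and let $X_n=\{x:\mathrm{St}(x,\mathcal G_n)\subseteq U\text{ for some }U\in\mathcal U\}$; then $X=\bigcup_nX_n$. By Zorn's lemma let $D_n\subseteq X_n$ be maximal such that no member of $\mathcal G_n$ contains two points of $D_n$. Every point of $X$ has a neighborhood, a member of $\mathcal G_n$, with at most one point of $D_n$; since $X$ is $T_1$, $D_n$ is closed discrete, hence countable. If $x\in X_n\setminus D_n$, then by maximality some member of $\mathcal G_n$ contains $x$ and a point $d\in D_n$. So $X_n\subseteq\bigcup_{d\in D_n}\mathrm{St}(d,\mathcal G_n)$, and each $\mathrm{St}(d,\mathcal G_n)$ lies in a member of $\mathcal U$. Countably many members of $\mathcal U$ cover $X_n$, and therefore countably many cover $X$.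

**Step 3: $X$ is Polish.** Take a countable subcover of each $\mathcal G_n$. Together these sets form a countable base: if $x\in U$ with $U$ open, then $\mathrm{St}(x,\mathcal G_n)\subseteq U$ for some $n$, and a member of the $n$-th subcover that contains $x$ lies in $U$. A regular space with a countable base is separable metrizable, and a Čech-complete metrizable space is completely metrizable (Engelking, *General Topology*, Thm 4.3.26).

**Step 4: Polish implies SDR.** Here, and nowhere else in these notes, we quote a published theorem: every Polish space is homeomorphic to $\max(P)$, with the relative Scott topology, for some (countably based) bounded complete continuous dcpo $P$ (K. Ciesielski, R. C. Flagg, R. Kopperman, Topology Appl. 119 (2002), 241–256). Such a $P$ is a Scott domain. The independence follows from this together with Theorem A, since CH is consistent relative to ZFC. $\square$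

So ZFC alone cannot produce a counterexample, and any counterexample lives in a model of $2^{\aleph_0}=2^{\aleph_1}$. We look for one among the column spaces.

## 4. The spaces $X(E,r)$ and their normality

Let $E\subseteq2^\omega$, and for each $x\in E$ let $r_x\in\omega^\omega$ be nondecreasing. Let $X=X(E,r)=Q\cup E$, where points of $Q$ are isolated and $x\in E$ has the decreasing neighborhood base of sets
$$U_n(x)=\{x\}\cup\{(x|m,i):m\ge n,\ i\ge r_x(m)\}\qquad(n\in\omega).$$

Everything about these spaces is read off from one computation. For $x\ne y$ in $E$:

(1) every point of $U_a(x)\cap U_b(y)$ lies in $Q$ and has a level $l$ with $\max(a,b)\le l\le\Delta(x,y)$; moreover $U_a(x)\cap U_b(y)\ne\emptyset$ if and only if $\max(a,b)\le\Delta(x,y)$.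

Indeed $U_a(x)\cap E=\{x\}$ and $U_b(y)\cap E=\{y\}$, so common points lie in $Q$. If $(t,i)$ is common and $l=|t|$, then $t=x|l=y|l$ and $l\ge a,b$. Conversely, if $l=\max(a,b)\le\Delta(x,y)$, then $(x|l,i)$ lies in both sets as soon as $i\ge r_x(l),r_y(l)$. Note that (1) does not involve $r$: the heights decide only how far up the sets meet.

To check Čech-completeness we use the following criterion, which is one direction of Thm 3.9.2 in Engelking's book; the proof is short.

**Lemma 2.** Let $X$ be Tychonoff with open covers $\mathcal G_n$ $(n\in\omega)$ such that $\bigcap\mathcal F\ne\emptyset$ for every family $\mathcal F$ of closed sets that has the finite intersection property and contains, for each $n$, a set $F_n$ lying in a member of $\mathcal G_n$. Then $X$ is Čech-complete.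

*Proof.* For each $n$ and $G\in\mathcal G_n$ choose an open $G^{+}\subseteq\beta X$ with $G^{+}\cap X=G$, and let $O_n=\bigcup\{G^{+}:G\in\mathcal G_n\}$. Then $X\subseteq\bigcap_nO_n$. Conversely let $p\in\bigcap_nO_n$. Let $\mathcal F$ be the family of all $\overline W\cap X$, where $W$ is an open neighborhood of $p$ in $\beta X$ and closures are taken in $\beta X$. As $X$ is dense, $\mathcal F$ has the finite intersection property. Given $n$, we have $p\in G^{+}$ for some $G\in\mathcal G_n$, and by regularity there is $W\ni p$ with $\overline W\subseteq G^{+}$, so $\overline W\cap X\subseteq G$. Hence there is $x\in\bigcap\mathcal F$. Since $\bigcap_W\overline W=\{p\}$, we get $p=x\in X$. So $X=\bigcap_nO_n$. $\square$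

A subset of $E$ is called a *relative $F_\sigma$* if it is a countable union of sets closed in $E$, where $E$ carries the topology inherited from $2^\omega$. For instance, if $E$ is countable, every subset of $E$ is a relative $F_\sigma$, being a countable union of points.

**Proposition 3 (ZFC).** $X(E,r)$ is a zero-dimensional, separable, Čech-complete Moore space. It is normal if and only if every subset of $E$ is a relative $F_\sigma$ in $E$.

*Proof.*

**Step 1: $X$ is $T_1$ with a clopen base.** This gives that $X$ is Tychonoff. By (1), $U_0(x)\cap U_{\Delta(x,y)+1}(y)=\emptyset$ for $x\neq y$ in $E$. So every $y\in E\setminus\{x\}$ has a neighborhood missing $U_n(x)$, and since points of $Q$ are isolated, $U_n(x)$ is clopen. Each $\{(s,i)\}$ is clopen too, because $(s,i)\notin U_n(x)$ for $n>|s|$. Finally $\{x\}=\bigcap_nU_n(x)$ for $x\in E$, so all singletons are closed.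

**Step 2: separability and a development.** The set $Q$ is countable and dense. Let $\mathcal G_n=\{U_n(x):x\in E\}\cup\{\{q\}:q\in Q\}$. For $x\in E$ the only member of $\mathcal G_n$ containing $x$ is $U_n(x)$, so $\mathrm{St}(x,\mathcal G_n)=U_n(x)$. For $(s,i)\in Q$ and $n>|s|$, no $U_n(x)$ contains $(s,i)$, so $\mathrm{St}((s,i),\mathcal G_n)=\{(s,i)\}$. Thus $(\mathcal G_n)$ is a development.

**Step 3: Čech-completeness.** We verify Lemma 2 for these $\mathcal G_n$. Let $\mathcal F$ consist of closed sets, have the finite intersection property, and contain sets $F_n\subseteq G_n\in\mathcal G_n$. If some $G_n=\{q\}$, then every $F\in\mathcal F$ meets $F_n\subseteq\{q\}$, so $q\in\bigcap\mathcal F$. Otherwise $G_n=U_n(x_n)$ for all $n$. For $k\le n$ the sets $F_k,F_n$ meet, so $U_k(x_k)\cap U_n(x_n)\ne\emptyset$, and by (1) either $x_n=x_k$ or $n\le\Delta(x_k,x_n)$. In both cases $x_n|n=x_k|n$. So the sequence $(x_n)$ converges in $2^\omega$ to $x_k$, for every $k$; limits are unique, so all $x_k$ are one point $x$. If some closed $F\in\mathcal F$ omitted $x$, then $F\cap U_j(x)=\emptyset$ for some $j$, hence $F\cap F_j=\emptyset$, a contradiction. So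 $x\in\bigcap\mathcal F$.

**Step 4: if all subsets of $E$ are relative $F_\sigma$'s, then $X$ is normal.** Let $H,K$ be disjoint closed sets, $B=H\cap E$ and $C=E\setminus B$. Write $B=\bigcup_nB_n$ and $C=\bigcup_nC_n$ with $B_n$ and $C_n$ increasing and closed in $E$. For $x\in B$ let $n$ be least with $x\in B_n$; as $x\notin C_n$, choose $g(x)$ with $[x|g(x)]\cap C_n=\emptyset$. For $y\in C$ let $m$ be least with $y\in C_m$, and choose $g(y)$ with $[y|g(y)]\cap B_m=\emptyset$. Take such $x,y$ with their $n,m$. If $m\le n$, then $y\in C_m\subseteq C_n$, so $y\notin[x|g(x)]$ and $\Delta(x,y)<g(x)$. If $n\le m$, then $x\in B_m$, so $\Delta(x,y)<g(y)$. In both cases $\Delta(x,y)<\max(g(x),g(y))$, and by (1) $U_{g(x)}(x)$ and $U_{g(y)}(y)$ are disjoint. Hence $V_1=\bigcup_{x\in B}U_{g(x)}(x)$ and $V_2=\bigcup_{y\in C}U_{g(y)}(y)$ are disjoint open sets with $B\subseteq V_1$ and $K\cap E\subseteq C\subseteq V_2$. Now take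
$$(V_1\setminus K)\cup(H\cap Q)\qquad\text{and}\qquad(V_2\setminus H)\cup(K\cap Q).$$
Both are open, as points of $Q$ are isolated. The first contains $H$, since $H\cap K=\emptyset$ and $H\cap E=B\subseteq V_1$; likewise the second contains $K$. They are disjoint, because $V_1\cap V_2=\emptyset$, $V_1\setminus K$ misses $K$, $V_2\setminus H$ misses $H$, and $H\cap K=\emptyset$.

**Step 5: if $X$ is normal, every subset $B$ of $E$ is a relative $F_\sigma$.** The set $E$ is closed, and it is discrete because $U_0(x)\cap E=\{x\}$. So $B$ and $E\setminus B$ are disjoint closed sets in $X$, and normality gives $g:E\to\omega$ with $U_{g(x)}(x)\cap U_{g(y)}(y)=\emptyset$ for $x\in B$ and $y\in E\setminus B$. By (1), $\Delta(x,y)<\max(g(x),g(y))$ for such $x,y$. Let $B_k=\{x\in B:g(x)\le k\}$. If some $y\in E\setminus B$ were in the closure of $B_k$, there would be $x\in B_k$ with $\Delta(x,y)\ge\max(k,g(y))\ge\max(g(x),g(y))$, a contradiction. So $\mathrm{cl}_E(B_k)\subseteq B$ and $B=\bigcup_k\mathrm{cl}_E(B_k)$. $\square$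

Normality depends on $E$ alone, and $r$ is free. The next two sections show that representability is a statement about how $r$ sits over $E$.

## 5. Representability forces continuous domination

For $f,h\in\omega^\omega$ write $f\le^{*}h$ if $f(n)\le h(n)$ for all but finitely many $n$. First we extract from a Scott domain the only two properties that we shall use.

**Lemma 4.** Let $P$ be a Scott domain and $K_p=\{x\in\max P:p\sqsubseteq x\}$ for $p\in P$; interiors are taken in $\max P$.
(a) If $x\in O$ with $O$ open in $\max P$, there is $p$ with $x\in\operatorname{int}K_p\subseteq K_p\subseteq O$.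
(b) If $\mathcal C\subseteq P$ and $\{K_p:p\in\mathcal C\}$ is centered, then $\bigcap_{p\in\mathcal C}K_p\ne\emptyset$.

*Proof.*

**Step 1: interpolation.** We show that $p\ll q$ implies $p\ll w\ll q$ for some $w$. Let $D=\bigcup\{\Downarrow(w):w\ll q\}$. It is nonempty, since each $\Downarrow(w)$ and $\Downarrow(q)$ is directed, hence nonempty. It is directed: if $z_i\ll w_i\ll q$ for $i=1,2$, pick $w\ll q$ above $w_1$ and $w_2$; then $z_1,z_2\in\Downarrow(w)$, which is directed and contained in $D$. Its supremum is $q$: an upper bound of $D$ is above $\sup\Downarrow(w)=w$ for each $w\ll q$, hence above $\sup\Downarrow(q)=q$, and $q$ is an upper bound of $D$. So $p\ll q=\sup D$ yields $p\sqsubseteq z\ll w\ll q$ for some $z,w$, and $p\ll w\ll q$.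

**Step 2: the set $\Uparrow p=\{q:p\ll q\}$ is Scott open.** This provides the interior needed in (a). The set is upward closed. If $p\ll\sup D'$ with $D'$ directed, take $w$ with $p\ll w\ll\sup D'$; then $w\sqsubseteq d$ for some $d\in D'$, so $p\ll d$.

**Step 3: proof of (a).** Let $O=W\cap\max P$ with $W$ Scott open. The set $\Downarrow(x)$ is directed with supremum $x\in W$, so there is $p\ll x$ with $p\in W$. As $W$ is upward closed, $K_p\subseteq W\cap\max P=O$. And $x\in\Uparrow p\cap\max P\subseteq K_p$, where the middle set is open in $\max P$.

**Step 4: proof of (b).** This is where bounded completeness matters. If $A\subseteq\mathcal C$ is nonempty and finite, a point of $\bigcap_{p\in A}K_p$ is an upper bound of $A$; by induction on $|A|$, $A$ has a supremum $\bigvee A$. The set of all $\bigvee A$ is directed, since $\bigvee A,\bigvee A'\sqsubseteq\bigvee(A\cup A')$. Let $d$ be its supremum. Chains in $\{y\in P:d\sqsubseteq y\}$ have upper bounds because $P$ is a dcpo, so by Zorn's lemma there is a maximal $x\sqsupseteq d$. Then $x\in\max P$ is above every $p\in\mathcal C$, that is, $x\in\bigcap_{p\in\mathcal C}K_p$. $\square$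

So an SDR space has small sets $K_p$ with interior around each point, and centered families of them have common points. In Section 1 the obvious neighborhoods failed that test, and the repair used $U_n(x_k)$ only for $n>k$. The next proposition shows that some such retreat is unavoidable, and measures it.

**Proposition 5 (ZFC).** If $X(E,r)$ is SDR, there is a continuous $R:E\to\omega^\omega$ with $r_x\le^{*}R(x)$ for all $x\in E$.

*Proof.* Identify $X=X(E,r)$ with $\max P$, where $P$ is a Scott domain.

**Step 1: sort the points of $E$ by the size of their $K$-sets.** By Lemma 4(a), choose for each $x\in E$ an element $p_x$ and a number $g(x)$ with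
$$U_{g(x)}(x)\subseteq K(x):=K_{p_x}\subseteq U_0(x).$$
Let $E_m=\{x\in E:g(x)\le m\}$. These sets increase with union $E$.

**Step 2: local boundedness.** We claim that for every $m\in\omega$ and $z\in E$ there is $j$ with
$$\sup\{r_x(m):x\in E_m\cap[z|j]\}<\infty. \tag{2}$$
This is the heart of the argument: it rules out the configuration of Section 1. Suppose it fails for some $m,z$. By Lemma 4(a) choose $p$ with $z\in\operatorname{int}K_p\subseteq K_p\subseteq U_m(z)$, and $j\ge m$ with $U_j(z)\subseteq K_p$. The supremum in (2) is infinite for this $j$, and stays infinite when $z$ is omitted. So for each $i\in\omega$ there is $x_i\in E_m\cap[z|j]$ with $x_i\ne z$ and $r_{x_i}(m)\ge i$.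

The family $\{K_p\}\cup\{K(x_i):i\in\omega\}$ is centered. To see this, let $I\subseteq\omega$ be finite and let $c\ge r_z(j)$ and $c\ge r_{x_i}(j)$ for $i\in I$. Then $(z|j,c)\in U_j(z)\subseteq K_p$. For $i\in I$ we have $g(x_i)\le m\le j$ and $x_i|j=z|j$, so $(z|j,c)=(x_i|j,c)\in U_{g(x_i)}(x_i)\subseteq K(x_i)$.

By Lemma 4(b) there is a point
$$y\in K_p\cap\bigcap_iK(x_i)\subseteq U_m(z)\cap\bigcap_iU_0(x_i).$$
As $U_m(z)\cap E=\{z\}$, $U_0(x_i)\cap E=\{x_i\}$ and $x_i\ne z$, the point $y$ is not in $E$. So $y=(t,c)$ with $l=|t|\ge m$, because $y\in U_m(z)$. Since $y\in U_0(x_i)$ and $r_{x_i}$ is nondecreasing, $c\ge r_{x_i}(l)\ge r_{x_i}(m)\ge i$ for every $i$. No number $c$ does this. The claim is proved.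

**Step 3: define $R$.** For $z\in E$ and $m\in\omega$ let $j_m(z)$ be the least $j$ satisfying (2), and put
$$R(z)(m)=\sup\{r_x(m):x\in E_m\cap[z|j_m(z)]\},\qquad\sup\emptyset=0.$$
If $y\in E\cap[z|j_m(z)]$, then $y|j=z|j$ for all $j\le j_m(z)$, so $j_m(y)=j_m(z)$ and $R(y)(m)=R(z)(m)$. Every coordinate of $R$ is locally constant, so $R$ is continuous.

**Step 4: $R$ dominates.** Let $x\in E_k$. For $m\ge k$ we have $x\in E_m\cap[x|j_m(x)]$, so $r_x(m)\le R(x)(m)$. Thus $r_x\le^{*}R(x)$. $\square$

In the example of Section 1, (2) at the point $z$ says that for each $m$ only finitely many $k$ have $g(x_k)\le m$. So every representation must make $g(x_k)$ tend to infinity, as our repair, with $g(x_k)=k+1$, did.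

Here is a first application. The *image of a continuous function on a compact set is compact*, and a compact subset of $\omega^\omega$ is bounded pointwise by a single function.

**Example (ZFC).** Let $E=2^\omega$ and let $\{r_x:x\in2^\omega\}$ enumerate all nondecreasing functions in $\omega^\omega$. If $R:2^\omega\to\omega^\omega$ is continuous, there is $h$ with $R(x)(m)\le h(m)$ for all $x,m$. The function $m\mapsto1+\max_{l\le m}h(l)$ is nondecreasing, so it is some $r_x$, and $r_x\not\le^{*}R(x)$. By Proposition 5, $X(2^\omega,r)$ is a separable Čech-complete Moore space that is not SDR.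

This space is not normal: $E$ would be a closed discrete set of size $2^{\aleph_0}$, against Lemma 1. Before we look for a smaller $E$, we check that Proposition 5 has not lost anything.

## 6. Continuous domination gives a Scott domain

**Lemma 6.** Let $X\ne\emptyset$ be $T_1$ with a base $\mathcal K$ of nonempty clopen sets, closed under nonempty finite intersections, such that every centered subfamily of $\mathcal K$ has nonempty intersection. Then $X$ is SDR.

*Proof.* A *filter in $\mathcal K$* is a nonempty $\mathcal F\subseteq\mathcal K$ that is upward closed in $\mathcal K$ and satisfies $K\cap K'\in\mathcal F$ for $K,K'\in\mathcal F$. Let $P$ be the set of filters in $\mathcal K$, ordered by $\subseteq$.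

**Step 1: $P$ is a dcpo.** The union of a directed family of filters is a filter, so directed suprema exist and are unions.

**Step 2: $P$ is continuous.** For $K\in\mathcal K$ put $\hat K=\{L\in\mathcal K:K\subseteq L\}$. This is a filter: if $L,L'\supseteq K$, then $L\cap L'\supseteq K$ is nonempty, hence in $\mathcal K$. Each $\mathcal G\in P$ is the union of the $\hat K$ with $K\in\mathcal G$, and this union is directed, as $\hat K,\hat K'\subseteq\widehat{K\cap K'}$. We claim that $\mathcal F\ll\mathcal G$ if and only if $\mathcal F\subseteq\hat K$ for some $K\in\mathcal G$. The forward direction follows by applying the definition of $\ll$ to that directed union. Conversely, if $K\in\mathcal G\subseteq\bigcup D$ with $D\subseteq P$ directed, then $K$ lies in some member of $D$, and hence so does all of $\hat K\supseteq\mathcal F$. Consequently $\Downarrow(\mathcal G)$ contains all $\hat K$ with $K\in\mathcal G$, is directed (if $\mathcal F_i\subseteq\hat K_i$ for $i=1,2$, then both are contained in $\widehat{K_1\cap K_2}\ll\mathcal G$), and has supremum $\mathcal G$.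

**Step 3: bounded completeness.** Let $\mathcal F,\mathcal G\subseteq\mathcal H\in P$. For $K\in\mathcal F$ and $K'\in\mathcal G$ we have $K\cap K'\in\mathcal H$, so these intersections are nonempty and in $\mathcal K$. Therefore $\{L\in\mathcal K:K\cap K'\subseteq L\text{ for some }K\in\mathcal F,\ K'\in\mathcal G\}$ is a filter. It contains $\mathcal F$ and $\mathcal G$ and is contained in every filter that does, so it is their supremum.

**Step 4: the maximal elements are the points of $X$.** For $x\in X$ let $\mathcal F_x=\{K\in\mathcal K:x\in K\}\in P$. Every $\mathcal F\in P$ is centered, so it has a common point $x$, and $\mathcal F\subseteq\mathcal F_x$. If $\mathcal F_x\subseteq\mathcal F_y$, then $x=y$, for otherwise some member of $\mathcal K$ contains $x$ and omits $y$. Hence $\max P=\{\mathcal F_x:x\in X\}$ and $x\mapsto\mathcal F_x$ is a bijection.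

**Step 5: the topologies agree.** For $K\in\mathcal K$ the set $\{\mathcal F\in P:K\in\mathcal F\}$ is Scott open, since directed suprema are unions. These sets form a base of the Scott topology: if $\mathcal G\in W$ with $W$ Scott open, then $\hat K\in W$ for some $K\in\mathcal G$ because $\mathcal G$ is the directed supremum of such $\hat K$, and $\{\mathcal F:K\in\mathcal F\}=\{\mathcal F:\hat K\subseteq\mathcal F\}\subseteq W$. The trace of $\{\mathcal F:K\in\mathcal F\}$ on $\max P$ corresponds to $K$, and $\mathcal K$ is a base of $X$. So $x\mapsto\mathcal F_x$ is a homeomorphism onto $\max P$. $\square$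

Closure under intersections is part of the hypothesis and has to be arranged. In Section 1 the sets $U_n(x)$ and the singletons are not closed under intersection: $U_0(x_0)\cap U_0(x_1)=\{(\emptyset,i):i\ge1\}$ is not one of them. If one first adds all nonempty finite intersections, then the family $\{U_0(x_k):k\in\omega\}$ generates a filter without a common point, and a maximal filter containing it is not of the form $\mathcal F_x$.

**Theorem C (ZFC).** Let $E\subseteq2^\omega$ and let each $r_x$ $(x\in E)$ be nondecreasing. Then $X(E,r)$ is a separable Čech-complete Moore space, and: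

1. $X(E,r)$ is normal if and only if every subset of $E$ is a relative $F_\sigma$ in $E$;
2. $X(E,r)$ is SDR if and only if there is a continuous $R:E\to\omega^\omega$ with $r_x\le^{*}R(x)$ for all $x\in E$.

Consequently a normal non-SDR space of the form $X(E,r)$ exists if and only if there are $E\subseteq2^\omega$, all of whose subsets are relative $F_\sigma$'s, and a map $f:E\to\omega^\omega$ such that no continuous $R:E\to\omega^\omega$ satisfies $f(x)\le^{*}R(x)$ for all $x\in E$.

The first assertion and (1) are Proposition 3, and "only if" in (2) is Proposition 5. The last paragraph follows from (1) and (2): given a normal non-SDR space, take $f(x)=r_x$; given $f$, take $r_x(m)=\max_{l\le m}f(x)(l)$, which is nondecreasing and at least $f(x)(m)$, so that an $R$ dominating $r$ would dominate $f$. What remains is "if" in (2).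

Let us try it with a *constant* $R=h$. Say $r_x(m)\le h(m)$ for all $m\ge g(x)$, and use only the neighborhoods $U_n(x)$ with $n\ge g(x)$, together with the singletons. Let $\mathcal C$ be a centered family of such neighborhoods that involves two different branches. By (1) the occurring $n$ are bounded, by $\Delta$ of these two branches. Let $N$ be the largest and $U_N(z)\in\mathcal C$. Any $U_n(x)\in\mathcal C$ meets $U_N(z)$, and so $x|N=z|N$, by (1) if $x\neq z$. As $N\ge n\ge g(x)$, the point $(z|N,h(N))=(x|N,h(N))$ lies in $U_n(x)$. So $(z|N,h(N))$ is in every member: the function $h$ designates one point on each column, and that is the common point.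

With a nonconstant $R$ this breaks down, because $x|N=z|N$ does not give $R(x)(N)=R(z)(N)$. The failure is real. Let $E=\{x_k:k\in\omega\}$ be as in Section 1, *without* $z$, with $r_{x_k}$ constantly $k$ and $R(x_k)=r_{x_k}$. The set $E$ is discrete in $2^\omega$, so $R$ is continuous, and we may take $g(x_k)=0$. But $\{U_0(x_k):k\in\omega\}$ is centered with empty intersection. The remedy is to thin out a neighborhood of $x$: on the first few columns keep only the designated point, and allow full segments only beyond a level past which $R(\cdot)(n)$ no longer changes.

*Proof of "if" in Theorem C(2).* Let $R$ be continuous with $r_x(m)\le R(x)(m)$ for all $m\ge g(x)$.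

**Step 1: a base of thinned neighborhoods.** Put $q_l(x)=(x|l,R(x)(l))$, the designated point of $x$ at level $l$. For $n\ge g(x)$ use continuity to choose $j_n(x)\ge n$ with $R(y)(n)=R(x)(n)$ for all $y\in E\cap[x|j_n(x)]$, and let
$$K_n(x)=\{x\}\cup\{q_l(x):l\ge n\}\cup\{(x|m,i):m\ge j_n(x),\ i\ge r_x(m)\}.$$
Since $R(x)(l)\ge r_x(l)$ for $l\ge n\ge g(x)$, we have $U_{j_n(x)}(x)\subseteq K_n(x)\subseteq U_n(x)$. So $K_n(x)$ is open, and it is closed because each $y\in E\setminus\{x\}$ has a neighborhood missing $U_0(x)$. Hence $\mathcal K_0=\{K_n(x):x\in E,\ n\ge g(x)\}\cup\{\{q\}:q\in Q\}$ is a base of nonempty clopen sets.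

**Step 2: every centered $\mathcal C\subseteq\mathcal K_0$ has a common point; reduction.** If $\{q\}\in\mathcal C$, then every member of $\mathcal C$ meets $\{q\}$, so $q\in\bigcap\mathcal C$. If all members have the form $K_n(x)$ with one fixed $x$, then $x\in\bigcap\mathcal C$. Otherwise $\mathcal C$ consists of sets $K_n(x)$ and involves two distinct points $y,y'$. Every $K_n(x)\in\mathcal C$ then meets $U_0(y)\cap U_0(y')$, whose points lie in $Q$ at levels at most $\Delta(y,y')$ by (1), while points of $K_n(x)\cap Q$ have level at least $n$. So $n\le\Delta(y,y')$ for all $n$ occurring. Let $N$ be the largest $n$ that occurs, and let $K_N(z)\in\mathcal C$.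

**Step 3: the designated point works, or two members have finite intersection.** If $q_N(z)$ belongs to all members of $\mathcal C$, we are done. Otherwise fix $K_n(x)\in\mathcal C$ with $q_N(z)\notin K_n(x)$. Then $x\ne z$, since $n\le N$ gives $q_N(z)\in K_n(z)$. We show
$$K_N(z)\cap K_n(x)\subseteq\{q_l(z):N\le l<j_N(z)\}. \tag{3}$$
As $x\ne z$, a point of the left side is some $(t,i)\in Q$ with $t=x|l=z|l$ and $l=|t|\ge N$. Suppose $l\ge j_N(z)$. Then $x\in[z|j_N(z)]$, so $R(x)(N)=R(z)(N)$, and also $x|N=z|N$. Hence $q_N(z)=q_N(x)$, which lies in $K_n(x)$ because $N\ge n$; this contradicts the choice of $K_n(x)$. So $l<j_N(z)$, and the only point of $K_N(z)$ at such a level $l$ is $q_l(z)$. This proves (3).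

So two members of $\mathcal C$ have a finite intersection $S$. If each $s\in S$ were missed by some $C_s\in\mathcal C$, then these two members and the finitely many $C_s$ would have empty intersection, which is impossible. So some $s\in S$ is in $\bigcap\mathcal C$.

**Step 4: close under intersections.** Let $\mathcal K$ be the family of all nonempty finite intersections of members of $\mathcal K_0$. It is a base of nonempty clopen sets, closed under nonempty finite intersections. If $\mathcal C\subseteq\mathcal K$ is centered, replace each member by its finitely many factors. The family of all factors is centered, since each factor contains a member of $\mathcal C$, so by Steps 2 and 3 it has a common point, which lies in $\bigcap\mathcal C$. Lemma 6 applies. $\square$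

In the example with $E=\{x_k:k\in\omega\}$ we may take $j_0(x_k)=k+1$. At level $0$ the set $K_0(x_0)$ contains only $(\emptyset,0)$ and $K_0(x_1)$ only $(\emptyset,1)$, and since $\Delta(x_0,x_1)=0$ these two sets are now disjoint.

## 7. Two opposite demands on the size of $E$

Let $\mathfrak b$ be the least size of a $\le^{*}$-unbounded subset of $\omega^\omega$. Countable families are bounded: given $f_0,f_1,\dots$, the function $h(m)=\max_{k\le m}f_k(m)$ satisfies $f_k\le^{*}h$ for all $k$. So $\mathfrak b\ge\aleph_1$.

**Corollary 7 (ZFC).** (a) If $|E|<\mathfrak b$, then $X(E,r)$ is SDR. (b) If $\mathfrak b=2^{\aleph_0}$ (in particular under MA), every normal $X(E,r)$ is SDR.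

*Proof.* (a) Some $h$ satisfies $r_x\le^{*}h$ for all $x\in E$; take $R$ constant with value $h$ in Theorem C. (b) The set $E$ is closed discrete in the normal separable space $X(E,r)$, so $|E|<2^{|E|}\le2^{\aleph_0}=\mathfrak b$ by Lemma 1, and (a) applies. $\square$

In particular countable $E$, as in Section 1, always gives an SDR space. Corollary 7 also shows where a natural first attempt stops. Under MA + $\neg$CH every $E\subseteq2^\omega$ of size $\aleph_1$ has all its subsets relatively $F_\sigma$ (Martin–Solovay), so there are many normal spaces $X(E,r)$ with $E$ uncountable; they are not metrizable, since a separable metrizable space has no uncountable closed discrete subset. But MA also makes $\mathfrak b=2^{\aleph_0}$, and all of these spaces are SDR.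

So we need a model with a set $E$ whose size satisfies $\mathfrak b\le|E|<2^{\aleph_0}$, all of whose subsets are relative $F_\sigma$'s, and with functions $f(x)$, $x\in E$, that escape every *continuous* $R$. An arbitrary $R$ is of no interest, because $R(x)=f(x)$ always dominates. What helps is that a continuous $R$ is coded by countably many data: the values $R(\cdot)(n)$ on basic open sets.

## 8. Coding all subsets of $E$ while keeping $f$ undominated

We write $p\le q$ when the condition $p$ is stronger, and say that $p$ extends $q$. We use the standard facts: a ccc poset preserves cardinals; a filter meeting all maximal antichains from the ground model is generic; and every subset of $\omega_1$ in a generic extension has a *nice name*, given by an antichain $A_\beta$ for each $\beta<\omega_1$, with $\beta$ in the set if and only if $A_\beta$ meets the generic filter.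

### 8.1. Cohen functions added over a fixed $E$

The second natural attempt is to start from a model in which an $E=\{e_\alpha:\alpha<\omega_1\}$ (distinct $e_\alpha$) has all subsets relatively $F_\sigma$, and to add $\omega_1$ Cohen functions $f_\alpha$ afterwards. This destroys the property of $E$: in the extension, $B=\{e_\alpha:f_\alpha(0)=0\}$ is not a relative $F_\sigma$ in $E$.

To check this, force with finite partial functions $\varphi:\omega_1\to\omega^{<\omega}$, ordered by extension, and let $f_\alpha=\bigcup_{\varphi\in G}\varphi(\alpha)$. Suppose that $p$ forces $B=E\cap\bigcup_nF_n$ with $F_n$ closed in $2^\omega$. Let $S=\{(n,s):[s]\cap F_n=\emptyset\}$, so that $e_\alpha\in F_n$ if and only if $(n,e_\alpha|m)\notin S$ for all $m$. This poset is ccc, so $S$ has a name in which only countably many conditions occur; choose $\alpha$ outside the domains of $p$ and of all these conditions. Take a generic $G\ni p$ with $f_\alpha(0)=0$. The automorphism of the poset that interchanges the values $0$ and $1$ of $\varphi(\alpha)(0)$ fixes $p$ and all conditions in the name of $S$. It carries $G$ to a generic filter $G'\ni p$ that yields the same $S$,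 hence the same answer to "$e_\alpha\in\bigcup_nF_n$", but gives $f_\alpha(0)=1$. So $p$ cannot force what we assumed.

The subsets of $E$ must therefore be coded *after* $f_\alpha$ has been chosen, and the coding will depend on the $f_\alpha$; then $f_\alpha$ is not generic over the rest of the construction. What saves the argument is that the coding of a subset of $E$ can be arranged so that its *combinatorial* requirement mentions only the points $e_\alpha$ and never the functions $f_\alpha$. The functions enter only through the *truth* of statements $\beta\notin Z$, and truth of a forced statement is inherited by any stronger condition. In the end this allows us to take two conditions with a common extension $p'$, keep from $p'$ only the information about the points $e_\alpha$, and throw away what $p'$ says about the $f_\alpha$.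

**Proposition 8.** If ZFC is consistent, so is ZFC + "there are distinct $e_\alpha\in2^\omega$ and $f_\alpha\in\omega^\omega$ $(\alpha<\omega_1)$ such that every subset of $E=\{e_\alpha:\alpha<\omega_1\}$ is a relative $F_\sigma$ in $E$, and for every continuous $R:E\to\omega^\omega$ some $\alpha$ has $f_\alpha\not\le^{*}R(e_\alpha)$."

The proof occupies 8.2–8.6. Let $V$ be a model of ZFC $+\ 2^{\omega_1}=\omega_2$ (for example of GCH).

### 8.2. Conditions

Finite strings are *incompatible*, $s\perp t$, if neither extends the other. A *precondition* is a triple $u=(\sigma,\varphi,h)$ where $\sigma$ is a finite partial function $\omega_1\to2^{<\omega}$, $\varphi$ is a finite partial function $\omega_1\to\omega^{<\omega}$, and $h$ is a function with finite domain $\subseteq\omega_2$ and $h(\eta)=(a(\eta),b(\eta))$ with finite sets $a(\eta)\subseteq2^{<\omega}\times\omega$ and $b(\eta)\subseteq\omega_1\times\omega$. Write $\sigma_u,\varphi_u,h_u,a_u,b_u$, and read $a_u(\eta)=b_u(\eta)=\emptyset$ for $\eta\notin\operatorname{dom}h_u$. Put $u|\eta=(\sigma_u,\varphi_u,h_u|\eta)$; note that only $h$ is cut.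

The meaning is this: $\sigma(\alpha)$ is an initial segment of $e_\alpha$, and $\varphi(\alpha)$ is one of $f_\alpha$. For each $\eta<\omega_2$ there will be a set $Z_\eta\subseteq\omega_1$ and open sets $O^\eta_i$ $(i\in\omega)$, and we want $e_\alpha\in\bigcap_iO_i^\eta$ exactly when $\alpha\in Z_\eta$. A pair $(s,i)\in a(\eta)$ declares $[s]\subseteq O^\eta_i$. A pair $(\beta,i)\in b(\eta)$ promises $e_\beta\notin O_i^\eta$.

For preconditions, $u'\le u$ means: the three domains of $u'$ contain those of $u$, and $\sigma_{u'}(\beta)\supseteq\sigma_u(\beta)$, $\varphi_{u'}(\beta)\supseteq\varphi_u(\beta)$, $a_{u'}(\eta)\supseteq a_u(\eta)$, $b_{u'}(\eta)\supseteq b_u(\eta)$ wherever the right sides are defined. This is a partial order, $u\le u|\eta$, and $u'\le u$ implies $u'|\eta\le u|\eta$.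

By recursion on $\xi$ we define posets $P_\xi$ $(\xi\le\omega_2)$, ordered by $\le$, and $P_\xi$-names $\dot Z_\xi$ $(\xi<\omega_2)$ for subsets of $\omega_1$; the names are chosen in 8.4. $P_\xi$ is the set of preconditions $p$ with $\operatorname{dom}h_p\subseteq\xi$ such that for all $\eta\in\operatorname{dom}h_p$:

- (i) if $(s,i)\in a_p(\eta)$ and $(\beta,i)\in b_p(\eta)$, then $\beta\in\operatorname{dom}\sigma_p$ and $\sigma_p(\beta)\perp s$;
- (ii) if $(\beta,i)\in b_p(\eta)$, then $p|\eta\Vdash_{P_\eta}\beta\notin\dot Z_\eta$.

If $p$ satisfies these clauses, so does $p|\eta$, because $(p|\eta)|\zeta=p|\zeta$ for $\zeta<\eta$; hence $p|\eta\in P_\eta$. Also $P_\eta=\{p\in P_\xi:\operatorname{dom}h_p\subseteq\eta\}$ for $\eta\le\xi$. Clause (i) is the combinatorial requirement, which sees $\sigma$ but not $\varphi$. Clause (ii) is the truth requirement.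

### 8.3. How conditions are built and combined

The next lemma isolates the inheritance of clause (ii). It says that each promise needs a witness somewhere above $u$, and different promises may have different witnesses.

**Lemma 9.** Let $u$ be a precondition with $\operatorname{dom}h_u\subseteq\xi$ satisfying (i), such that for all $\eta\in\operatorname{dom}h_u$ and $(\beta,i)\in b_u(\eta)$ there is $r\in P_\eta$ with $u|\eta\le r$ and $r\Vdash_{P_\eta}\beta\notin\dot Z_\eta$. Then $u\in P_\xi$.

*Proof.* By induction on $\eta\le\xi$ we show $u|\eta\in P_\eta$. Clause (i) is inherited from $u$. For (ii), let $\zeta\in\operatorname{dom}h_u\cap\eta$ and $(\beta,i)\in b_u(\zeta)$, and take $r\in P_\zeta$ as given. By induction $u|\zeta\in P_\zeta$, and $u|\zeta\le r$, so $u|\zeta\Vdash_{P_\zeta}\beta\notin\dot Z_\zeta$. $\square$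

We draw six consequences.

**(F1) Lengthening strings.** *If $p\in P_\xi$ and $u$ arises from $p$ by enlarging $\sigma_p$ and/or $\varphi_p$ (lengthening values, adding arguments), then $u\in P_\xi$ and $u\le p$.* Clause (i) persists because $\perp$ persists under extension. In Lemma 9 use $r=p|\eta$.

**(F2) Amalgamation.** *Let $p,r\in P_\xi$, and let $\sigma,\varphi$ be finite partial functions extending (in the sense of $\le$) $\sigma_p,\sigma_r$ and $\varphi_p,\varphi_r$ respectively. Let $u=(\sigma,\varphi,h_p\cup h_r)$, with unions taken coordinatewise. If $u$ satisfies (i), then $u\in P_\xi$ and $u\le p,r$.* Each $(\beta,i)\in b_u(\eta)$ lies in $b_p(\eta)$ or in $b_r(\eta)$; in Lemma 9 use $p|\eta$ or $r|\eta$ accordingly.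

**(F3) Extending an initial part.** *If $\eta<\xi$, $p\in P_\xi$, $q\in P_\eta$ and $q\le p|\eta$, then some $u\in P_\xi$ has $u\le p,q$.* Take $u=(\sigma_q,\varphi_q,h_q\cup h_p|[\eta,\xi))$. Since $q\le p|\eta$, this is the $u$ of (F2) for the pair $p,q$ with $\sigma=\sigma_q$ and $\varphi=\varphi_q$. Clause (i) holds at coordinates below $\eta$ because it holds for $q$, and at coordinates $\ge\eta$ because it holds for $p$ and $\sigma_q$ extends $\sigma_p$.

**(F4) Adding declarations and promises.** *Let $p\in P_\xi$, $\eta<\xi$, and let $u$ arise from $p$ by adding finitely many pairs to $a_p(\eta)$ and $b_p(\eta)$, so that $u$ satisfies (i) and $p|\eta\Vdash\beta\notin\dot Z_\eta$ for each new $(\beta,i)\in b_u(\eta)$. Then $u\in P_\xi$ and $u\le p$.* In Lemma 9 use $r=p|\zeta$ at every coordinate $\zeta$, noting $u|\zeta\le p|\zeta$.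

**(F5) Initial segments are completely embedded.** *For $\eta<\xi$, every maximal antichain $A$ of $P_\eta$ is a maximal antichain of $P_\xi$.* If $u\in P_\xi$ extends $a,a'\in A$, then $u|\eta\in P_\eta$ extends $a|\eta=a$ and $a'|\eta=a'$, so $a=a'$. If $p\in P_\xi$, some $q\in P_\eta$ extends both $p|\eta$ and some $a\in A$; by (F3) some $u\in P_\xi$ has $u\le p,q$, so $p$ is compatible with $a$.

Consequently, if $G\subseteq P_{\omega_2}$ is generic, then $G_\eta:=G\cap P_\eta$ is $P_\eta$-generic. It is upward closed in $P_\eta$. If $p,p'\in G_\eta$ have the common extension $u\in G$, then $u|\eta\in G$ since $u\le u|\eta$, and $u|\eta\in G_\eta$ is a common extension of $p,p'$. Finally $G_\eta$ meets every maximal antichain of $P_\eta$, by (F5). Also, $p\in G$ implies $p|\eta\in G_\eta$.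

**(F6) Countable chain condition.** *Each $P_\xi$ is ccc.* Given $p_\gamma$ $(\gamma<\omega_1)$ in $P_\xi$, use the $\Delta$-system lemma to thin out so that the sets $\operatorname{dom}\sigma_{p_\gamma}$, $\operatorname{dom}\varphi_{p_\gamma}$ and $\operatorname{dom}h_{p_\gamma}$ form $\Delta$-systems; then thin out further so that $\sigma_{p_\gamma}$ and $\varphi_{p_\gamma}$ do not depend on $\gamma$ on their roots, and $a_{p_\gamma}(\eta)$ does not depend on $\gamma$ for $\eta$ in the root of the third system. This is possible since there are only countably many values. Take two of these conditions, $p$ and $r$, and let $u$ be as in (F2) with $\sigma=\sigma_p\cup\sigma_r$ and $\varphi=\varphi_p\cup\varphi_r$. To check (i): at an $\eta$ outside the root only one of $p,r$ contributes. At an $\eta$ in the root, $a_p(\eta)=a_r(\eta)=a_u(\eta)$, so any $(s,i)\in a_u(\eta)$ and $(\beta,i)\in b_u(\eta)$ occur together already in $p$ or in $r$. So (i) holds for $u$, and $p,r$ are compatible. The promises $b_p(\eta)$, $b_r(\eta)$ did not have to agree.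

### 8.4. Enumerating the names, and the generic objects

**Step 1: the choice of $\dot Z_\zeta$.** The purpose is that every subset of $\omega_1$ in the final model is some $Z_\eta$. We have $|P_\xi|\le\omega_2$. A nice $P_\xi$-name for a subset of $\omega_1$ amounts to a function from $\omega_1$ to the antichains of $P_\xi$, which are countable by (F6). So the number of these names is at most
$$(\omega_2^{\omega})^{\omega_1}=\omega_2^{\omega_1}=(2^{\omega_1})^{\omega_1}=\omega_2 .$$
Fix a surjection $\pi:\omega_2\to\omega_2\times\omega_2$ such that $\pi(\zeta)=(\xi,\nu)$ implies $\xi\le\zeta$: take a map that hits every pair $\omega_2$ times, and change its value to $(0,0)$ at those $\zeta$ at which the first coordinate exceeds $\zeta$. When $P_\xi$ has been defined, fix an enumeration $(\dot N_{\xi,\nu})_{\nu<\omega_2}$, with repetitions, of all nice $P_\xi$-names for subsets of $\omega_1$. If $\pi(\zeta)=(\xi,\nu)$, let $\dot Z_\zeta=\dot N_{\xi,\nu}$, regarded as a $P_\zeta$-name. Then $\dot Z_\zeta^{G_\zeta}=\dot N_{\xi,\nu}^{G_\xi}$, since only conditions in $P_\xi$ occur in the name. So for each $\xi<\omega_2$ every nice $P_\xi$-name is $\dot Z_\zeta$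 for some $\zeta\ge\xi$.

**Step 2: every subset of $\omega_1$ in $V[G]$ is some $Z_\eta$.** Let $P=P_{\omega_2}$, let $G$ be $P$-generic, and let $Z_\eta=\dot Z_\eta^{G_\eta}$. By ccc, cardinals are preserved. A subset of $\omega_1$ in $V[G]$ has a nice $P$-name. At most $\omega_1$ conditions occur in it, each with finite $\operatorname{dom}h\subseteq\omega_2$, so they all lie in $P_\xi$ for some $\xi<\omega_2$. Conditions incompatible in $P$ are incompatible in $P_\xi$, so it is a nice $P_\xi$-name, and it is $\dot Z_\eta$ for some $\eta$.

**Step 3: the points and the functions.** Let $e_\alpha=\bigcup\{\sigma_p(\alpha):p\in G\}$ and $f_\alpha=\bigcup\{\varphi_p(\alpha):p\in G\}$. By (F1), it is dense to have $\sigma_p(\alpha)$ and $\varphi_p(\alpha)$ defined and of at least a given length, and for $\alpha\ne\beta$ it is dense to have $\sigma_p(\alpha)\perp\sigma_p(\beta)$. So $e_\alpha\in2^\omega$, $f_\alpha\in\omega^\omega$, and the $e_\alpha$ are distinct. Let $E=\{e_\alpha:\alpha<\omega_1\}$.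

### 8.5. Every subset of $E$ is a relative $F_\sigma$

For $\eta<\omega_2$ and $i\in\omega$ put $O^\eta_i=\bigcup\{[s]:(s,i)\in a_p(\eta),\ p\in G\}$, an open set. We show
$$\alpha\in Z_\eta\iff e_\alpha\in\bigcap_iO^\eta_i. \tag{4}$$
This suffices: by Step 2 of 8.4 every subset of $E$ has the form $\{e_\alpha:\alpha\in Z_\eta\}$ for some $\eta$, so by (4) every subset of $E$ is a relative $G_\delta$, and taking complements every subset is a relative $F_\sigma$.

**Step 1: if $\alpha\notin Z_\eta$, some $O_i^\eta$ omits $e_\alpha$.** Let $q\in G_\eta$ force $\alpha\notin\dot Z_\eta$. Given $p\le q$ in $P$, pick $i$ that is not a second coordinate of any pair in $a_p(\eta)$, and add $(\alpha,i)$ to $b_p(\eta)$. Clause (i) says nothing about this $i$, and $p|\eta\le q|\eta=q$ forces $\alpha\notin\dot Z_\eta$; so (F4) gives an extension of $p$. By density there are $p\in G$ and $i$ with $(\alpha,i)\in b_p(\eta)$. If $p'\in G$ and $(s,i)\in a_{p'}(\eta)$, then a common extension $w\in G$ of $p,p'$ satisfies (i), so $\sigma_w(\alpha)\perp s$ and $e_\alpha\notin[s]$. Thus $e_\alpha\notin O_i^\eta$.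

**Step 2: if $\alpha\in Z_\eta$, every $O^\eta_i$ contains $e_\alpha$.** Let $q\in G_\eta$ force $\alpha\in\dot Z_\eta$, and let $i\in\omega$. Given $p\le q$, every $(\beta,i)\in b_p(\eta)$ has $\beta\ne\alpha$, because $p|\eta$ forces $\beta\notin\dot Z_\eta$ and $\alpha\in\dot Z_\eta$. Using (F1), put $\alpha$ and these finitely many $\beta$ into $\operatorname{dom}\sigma$, make $\sigma(\alpha)$ strictly longer than all these $\sigma(\beta)$, and then extend each $\sigma(\beta)$ to a string of length $|\sigma(\alpha)|$ different from $\sigma(\alpha)$. Now $\sigma(\alpha)\perp\sigma(\beta)$ for all these $\beta$, so adding $(\sigma(\alpha),i)$ to $a(\eta)$ preserves (i), and (F4) gives an extension of $p$. By density, some condition in $G$ has $(\sigma(\alpha),i)\in a(\eta)$ for its own $\sigma$, and $e_\alpha\in[\sigma(\alpha)]\subseteq O_i^\eta$. This proves (4).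

### 8.6. No continuous function dominates

Let $R:E\to\omega^\omega$ in $V[G]$ be continuous. We must find $\alpha$ with $f_\alpha\not\le^{*}R(e_\alpha)$.

**Step 1: choose an $\alpha$ about which the code of $R$ is ignorant.** In $V[G]$ let
$$\rho=\{(t,n,c)\in2^{<\omega}\times\omega\times\omega:E\cap[t]\ne\emptyset,\ R(x)(n)=c\text{ for all }x\in E\cap[t]\},$$
and let $\dot R,\dot\rho$ be names. In $V$, for each $(t,n,c)$ let $A_{t,n,c}$ be a maximal antichain of conditions deciding "$(t,n,c)\in\dot\rho$". There are countably many of these antichains and each is countable, so we may pick $\alpha<\omega_1$ with $\alpha\notin\operatorname{dom}\varphi_r$ for every $r\in\bigcup A_{t,n,c}$. We claim $f_\alpha\not\le^{*}R(e_\alpha)$.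

**Step 2: assume the contrary and decide one value.** Suppose the claim fails. Then there are $p\in G$ and $k$ such that $p$ forces that $\dot R$ is continuous on $E$ with code $\dot\rho$ as above, and that $f_\alpha(n)\le\dot R(e_\alpha)(n)$ for all $n\ge k$. Extending $p$ by (F1) we may assume $\alpha\in\operatorname{dom}\varphi_p$ (from here on $p$ need not be in $G$; we derive a contradiction from what $p$ forces). Fix $n\ge\max(k,|\varphi_p(\alpha)|)$, so that $p$ has not yet specified $f_\alpha(n)$. By continuity $p$ forces that $x\mapsto\dot R(x)(n)$ is constant on $E\cap[t]$ for some $t\subset e_\alpha$. So there are $p'\le p$ and $t,c$ with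
$$p'\Vdash t\subset e_\alpha\ \text{ and }\ (t,n,c)\in\dot\rho .$$
By (F1) extend $p'$ so that $\alpha\in\operatorname{dom}\sigma_{p'}$ and $|\sigma_{p'}(\alpha)|\ge|t|$. As $p'$ forces both $t$ and $\sigma_{p'}(\alpha)$ to be initial segments of $e_\alpha$, we get $t\subseteq\sigma_{p'}(\alpha)$. As $A_{t,n,c}$ is a maximal antichain, after a further extension $p'\le r$ for some $r\in A_{t,n,c}$. Since $r$ decides "$(t,n,c)\in\dot\rho$" and $p'\le r$ forces it, $r\Vdash(t,n,c)\in\dot\rho$.

At this point one would like to extend $p'$ so that $f_\alpha(n)=c+1$. This may be impossible, as $\varphi_{p'}(\alpha)$ may already have a value at $n$. Nor can one just shorten $\varphi_{p'}(\alpha)$ back to $\varphi_p(\alpha)$, because promises of $p'$ may rest on the longer string. For example, for some $\zeta$ the name $\dot Z_\zeta$ evaluates to $\omega_1$ if $f_\alpha(n)\ne0$ and to $\emptyset$ otherwise. A condition with $\varphi(\alpha)(n)=0$ may have $(\beta,0)\in b(\zeta)$; after shortening $\varphi(\alpha)$ below $n$, clause (ii) can fail.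

**Step 3: keep only the strings $\sigma$ of $p'$.** We drop the promises of $p'$ along with its $\varphi$, and retain the promises of $p$ and $r$, which have their own witnesses. Let
$$u=(\sigma_{p'},\ \varphi_p\cup\varphi_r,\ h_p\cup h_r),$$
where on common arguments $\varphi_p\cup\varphi_r$ takes the longer string (the two are comparable, since $\varphi_{p'}$ extends both), and $h_p\cup h_r$ is the coordinatewise union. Since $p'\le p,r$, all pairs in $a_u(\eta)$ and $b_u(\eta)$ occur in $a_{p'}(\eta)$ and $b_{p'}(\eta)$. Moreover $\sigma_u=\sigma_{p'}$, and clause (i) for $p'$ mentions only these data, so $u$ satisfies (i). The function $\sigma_{p'}$ extends $\sigma_p,\sigma_r$, and $\varphi_p\cup\varphi_r$ extends $\varphi_p,\varphi_r$. By (F2), $u\in P$ and $u\le p,r$.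

**Step 4: the contradiction.** Since $u\le r$, $u\Vdash(t,n,c)\in\dot\rho$. Since $u\le p$, $u$ forces that $\dot\rho$ is the code of $\dot R$. Since $t\subseteq\sigma_{p'}(\alpha)=\sigma_u(\alpha)$, $u\Vdash e_\alpha\in E\cap[t]$. Together, $u\Vdash\dot R(e_\alpha)(n)=c$. On the other hand $\alpha\notin\operatorname{dom}\varphi_r$, so $\varphi_u(\alpha)=\varphi_p(\alpha)$ has length at most $n$, and by (F1) some $v\le u$ has $\varphi_v(\alpha)(n)=c+1$. Then $v\Vdash f_\alpha(n)=c+1>\dot R(e_\alpha)(n)$. As $v\le p$ and $n\ge k$, this contradicts the choice of $p$. The claim, and with it Proposition 8, is proved. $\square$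

## 9. A normal space $X(E,r)$ that is not SDR

*Proof of Theorem A.* Work in the model of Proposition 8, with its $e_\alpha$, $f_\alpha$ and $E$. Put
$$r_{e_\alpha}(m)=\max_{l\le m}f_\alpha(l),$$
which is nondecreasing in $m$ and at least $f_\alpha(m)$; it is well defined because the $e_\alpha$ are distinct. Every subset of $E$ is a relative $F_\sigma$ in $E$, so by Proposition 3 the space $X(E,r)$ is a normal, separable Čech-complete Moore space. If it were SDR, Proposition 5 would give a continuous $R:E\to\omega^\omega$ with $f_\alpha\le r_{e_\alpha}\le^{*}R(e_\alpha)$ for all $\alpha<\omega_1$. By Proposition 8, some $\alpha$ has $f_\alpha\not\le^{*}R(e_\alpha)$, a contradiction. So $X(E,r)$ is not Scott-domain-representable. $\square$
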